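# Tall Summable Ideals with Different Star Covering Numbers

## 1. Summable ideals, tallness, and $\operatorname{cov}^*$

Throughout, $\omega$ is the set of natural numbers, $[\omega]^{\aleph_0}$ (also written $[\omega]^\omega$) is the set of its infinite subsets, and $\mathfrak c=2^{\aleph_0}$.

**Definition (summable ideal).** Let $f:\omega\to[0,\infty)$ with $\sum_{n}f(n)=\infty$. For $A\subseteq\omega$ write $f(A)=\sum_{n\in A}f(n)$. The summable ideal determined by $f$ is
$$\mathcal I_f=\{A\subseteq\omega : f(A)<\infty\}.$$

It is closed under subsets and finite unions, contains all finite sets, and does not contain $\omega$. The standard example is $\mathcal I_{1/n}$, given by $f(n)=1/(n+1)$. The set of squares is in $\mathcal I_{1/n}$, because $\sum_k 1/(k^2+1)<\infty$. The set of even numbers is not, because $\sum_k1/(2k+1)=\infty$.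

We let summable ideals live on any countably infinite set $Z$ instead of $\omega$. A bijection $Z\to\omega$ carries everything below from one to the other.

**Definition (tall).** An ideal is tall if every infinite subset of the underlying set contains an infinite member of the ideal.

For summable ideals on $Z$, tallness means that $\{z: f(z)\ge\varepsilon\}$ is finite for every $\varepsilon>0$. If this holds and $X$ is infinite, choose distinct $x_k\in X$ with $f(x_k)\le2^{-k}$; then $\{x_k:k\in\omega\}\in\mathcal I_f$. If $\{z:f(z)\geq\varepsilon\}$ is infinite for some $\varepsilon>0$, none of its infinite subsets is in $\mathcal I_f$. So $\mathcal I_{1/n}$ is tall. The ideal given by $f(n)=1$ for even $n$ and $f(n)=2^{-n}$ for odd $n$ is not tall: the even numbers contain no infinite member.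

**Definition (star covering number).** For an ideal $\mathcal I$ on $\omega$ containing all finite sets,
$$\operatorname{cov}^*(\mathcal I)=\min\{|\mathcal A|:\mathcal A\subseteq\mathcal I\text{ and }(\forall X\in[\omega]^{\aleph_0})(\exists A\in\mathcal A)\ |A\cap X|=\aleph_0\}.$$

Say that $A$ *hits* $X$ if $A\cap X$ is infinite, and call a family $\mathcal A$ as above *covering*. For example, in $\mathcal I_{1/n}$ the set $\{2^k:k\in\omega\}$ is hit by the set of powers of $2$, which is a member of the ideal. The set of primes is not hit by the set of squares. If $\mathcal I$ is tall, then $\mathcal I$ itself is a covering family, so $\operatorname{cov}^*(\mathcal I)\le\mathfrak c$. If $\mathcal I$ is not tall, no covering family exists. This is why we speak only of tall ideals.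

**Definition (classical cardinals).** Let $\mathcal N$ and $\mathcal M$ be the ideals of null and of meager subsets of $2^\omega$. Then $\operatorname{add}(\mathcal N)$ is the least size of a family of null sets whose union is not null, $\operatorname{cov}(\mathcal N)$ is the least size of a family of null sets whose union is $2^\omega$, and $\operatorname{non}(\mathcal M)$ is the least size of a nonmeager subset of $2^\omega$. Also $\mathcal Z=\{A\subseteq\omega:\lim_n|A\cap n|/n=0\}$ is the ideal of sets of asymptotic density zero.

For example, countable unions of null sets are null, so $\operatorname{add}(\mathcal N)\ge\aleph_1$. The squares are in $\mathcal Z$ and the even numbers are not. We may use the following known fact: for every tall summable ideal $\mathcal I$,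
$$\max\{\operatorname{add}(\mathcal N),\operatorname{cov}(\mathcal N),\operatorname{cov}^*(\mathcal Z)\}\le\operatorname{cov}^*(\mathcal I)\le\operatorname{non}(\mathcal M).\tag{1}$$

## 2. Consistency of $\operatorname{cov}^*(\mathcal I_f)<\operatorname{cov}^*(\mathcal I_g)$

The paper "Cardinal Invariants of Analytic P-Ideals" observes that the summable ideals are highly non-homogeneous, and conjectures that they have consistently distinct covering numbers. In plain words: the cardinal $\operatorname{cov}^*(\mathcal I_f)$ is computed from the weight $f$. Does its value depend on $f$? Precisely, is it consistent with ZFC that there are two tall summable ideals with $\operatorname{cov}^*(\mathcal I_f)\ne\operatorname{cov}^*(\mathcal I_g)$?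

The answer is yes. Fix throughout regular uncountable cardinals $\kappa<\lambda$ with $\lambda^{<\kappa}=\lambda$. For instance $\kappa=\aleph_1$, $\lambda=\aleph_2$ under CH and $2^{\aleph_1}=\aleph_2$, or any regular uncountable $\kappa<\lambda$ under GCH. In a forcing extension, $\mathcal I_f$ means the ideal defined there from the same $f$.

**Theorem 1.** There are tall summable ideals $\mathcal I_f,\mathcal I_g$ and a ccc forcing extension with $\operatorname{cov}^*(\mathcal I_f)=\kappa<\lambda=\operatorname{cov}^*(\mathcal I_g)=\mathfrak c$. In particular $\operatorname{cov}^*(\mathcal I_f)=\aleph_1<\aleph_2=\operatorname{cov}^*(\mathcal I_g)$ is consistent.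

**Theorem 2.** Let $\mathcal J$ be any tall summable ideal (for example $\mathcal I_{1/n}$).

1. There is a tall summable $\mathcal I_h$ and a ccc extension with $\operatorname{cov}^*(\mathcal I_h)=\kappa<\lambda=\operatorname{cov}^*(\mathcal J)=\mathfrak c$.
2. There is a tall summable $\mathcal I_g$ and a ccc extension with $\operatorname{cov}^*(\mathcal J)=\kappa<\lambda=\operatorname{cov}^*(\mathcal I_g)=\mathfrak c$.

For the third theorem, recall that a family $\mathcal E\subseteq[\omega]^\omega$ is *almost disjoint* if any two distinct members have finite intersection. Example: identify $\omega$ with the set of finite $0$-$1$ sequences, and let $\mathcal E$ consist of the sets $\{x{\restriction}n:n\in\omega\}$ for $x\in2^\omega$.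

**Theorem 3.** There are tall summable ideals $\mathcal I_E$ ($E\in[\omega]^\omega$) such that for every almost disjoint family $\mathcal E\subseteq[\omega]^\omega$ and every $\Gamma\subseteq\mathcal E$ there is a ccc extension with $\mathfrak c=\lambda$, $\operatorname{cov}^*(\mathcal I_E)=\lambda$ for $E\in\Gamma$, and $\operatorname{cov}^*(\mathcal I_E)=\kappa$ for $E\in\mathcal E\setminus\Gamma$.

The proof goes through a combinatorial condition on the pair $(g,f)$, called $(\star)$ below. It is sufficient for separation. We do not claim to characterize the separable pairs, and we do not claim models in which three or more values occur at once.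

## 3. Countable families, inclusions, and Cohen sets

**Countable families never cover.** Let $A_0,A_1,\dots\in\mathcal I_f$. Pick $x_n\notin A_0\cup\dots\cup A_n\cup\{x_0,\dots,x_{n-1}\}$; this set is in the ideal, so it is not everything. Then $X=\{x_n:n\in\omega\}$ is infinite and $X\cap A_n\subseteq\{x_0,\dots,x_{n-1}\}$. Hence $\aleph_1\le\operatorname{cov}^*(\mathcal I_f)\le\mathfrak c$ for tall $\mathcal I_f$, and under CH all values agree.

**Inclusions give inequalities.** If $\mathcal I_g\subseteq\mathcal I_f$, a covering family for $\mathcal I_g$ is one for $\mathcal I_f$, so $\operatorname{cov}^*(\mathcal I_f)\le\operatorname{cov}^*(\mathcal I_g)$. For example, $1/(n+1)\le1/\sqrt{n+1}$ gives $\operatorname{cov}^*(\mathcal I_{1/n})\le\operatorname{cov}^*(\mathcal I_g)$ for $g(n)=1/\sqrt{n+1}$. Such comparisons prove inequalities in ZFC and never a strict one.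

**Many models cannot separate.** By (1), wherever $\max\{\operatorname{add}(\mathcal N),\operatorname{cov}(\mathcal N),\operatorname{cov}^*(\mathcal Z)\}=\operatorname{non}(\mathcal M)$ all tall summable ideals have the same $\operatorname{cov}^*$. Under Martin's axiom $\operatorname{add}(\mathcal N)=\mathfrak c$, so MA models do not help either.

**Cohen reals give small covering families.** Let $\mathcal I_f$ be tall on $Z$. For each $j$ the set of finite $F\subseteq Z$ with $f(F)<2^{-j}$ is countably infinite, because by tallness it contains all but finitely many singletons. Let $e^f_j$ enumerate it by $\omega$. For $c\in\omega^\omega$ put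
$$A_{c,f}=\bigcup_j e^f_j(c(j)),\qquad\text{so}\qquad f(A_{c,f})\le\sum_j2^{-j}<\infty .$$
Suppose $c$ is Cohen over a model $N$ and $X\in N$ is infinite. A Cohen condition $\sigma\in\omega^r$ can be extended by a value $v$ with $e^f_r(v)=\{x\}$, where $x\in X$ lies outside any prescribed finite set. So $A_{c,f}$ hits $X$. If we add $\kappa$ Cohen reals, every infinite $X$ depends on countably many of them and is hit by the set built from any other one. Thus $\kappa$ of these sets form a covering family.

This works for every tall $f$ alike, so it separates nothing, but it suggests a plan. First add $\kappa$ Cohen reals, giving a covering family $\{A_\alpha:\alpha<\kappa\}\subseteq\mathcal I_f$. Then iterate, $\lambda$ times, a forcing that adds an infinite set which no ground model member of $\mathcal I_g$ hits. This pushes $\operatorname{cov}^*(\mathcal I_g)$ up to $\lambda$. We must show that for suitable $f$ the sets $A_\alpha$ still hit every infinite $X\subseteq Z$ in the final model. The forcing must feel the difference between $g$ and $f$.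

## 4. Facts about forcing that will be used

Stronger conditions are smaller. A poset is *ccc* if all its antichains are countable. A subset is *linked* if any two of its elements are compatible in the poset, and a poset with a dense subset that is a countable union of linked sets is *$\sigma$-linked*. Such a poset is ccc: an uncountable antichain could be refined into the dense set, and two members would fall into the same linked set. Cohen forcing $\omega^{<\omega}$, being countable, is an example.

We use the following textbook facts.

1. A ccc forcing preserves cardinals and cofinalities. If a name is forced to take values in a ground model set, it has only countably many possible values.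
2. In a ccc extension every subset of a ground model set $S$ has a *nice name*, given by one countable antichain for each element of $S$.
3. Finite support iterations of ccc forcings are ccc. If $P_\delta$ is such an iteration and $\mu<\operatorname{cf}(\delta)$ is infinite, every subset of $\mu$ in $V^{P_\delta}$ lies in $V^{P_\alpha}$ for some $\alpha<\delta$: a nice name uses at most $\mu$ conditions, each with finite support.
4. If $\langle c_\gamma:\gamma<\kappa\rangle$ are added by finite support product of $\omega^{<\omega}$, $a\subseteq\kappa$ is in $V$ and $\alpha\in\kappa\setminus a$, then $c_\alpha$ is Cohen over $V[c_\gamma:\gamma\in a]$.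
5. $\mathrm{MA}_{<\kappa}$ is the statement: for every ccc poset and every family of fewer than $\kappa$ dense sets, some filter meets all of them. It implies $\operatorname{add}(\mathcal N)\ge\kappa$ (Martin–Solovay).

## 5. A $\sigma$-linked forcing that destroys $\mathcal I_g$

We want a generic $y$ that picks one point $y(j)$ from each of finitely many points $U_j$, and avoids each ground model $A\in\mathcal I_g$ from some $j$ on. A condition will be a finite piece of $y$ plus a promise to avoid certain sets. The promises are measured on a scale of sizes $\theta_j(0)<\theta_j(1)<\cdots$ at each level $j$.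

**Definition (level structure for $g$).** Let $\mathcal I_g$ be a tall summable ideal on $Y$. A level structure consists of a partition $Y=\bigsqcup_iU_i$ into finite nonempty sets and reals $\theta_i(n)$ $(n\le i)$ such that, with $\Lambda_i=\prod_{j<i}|U_j|$ (so $\Lambda_0=1$),
$$\theta_i(0)=1,\qquad\theta_i(n+1)\ge(1+\Lambda_i)\,\theta_i(n)\ \ (n<i),\qquad g(U_i)>\theta_i(i).\tag{2}$$

*Example.* Let $g(n)=1/(n+1)$. Take $U_0=\{0,1\}$, of mass $3/2>1=\theta_0(0)$. Then $\Lambda_1=2$, and we may take $\theta_1(0)=1$, $\theta_1(1)=3$. Let $U_1=\{2,\dots,127\}$. Its mass is $\frac13+\dots+\frac1{128}$, which splits into six dyadic pieces $\sum_{2^a<k\le2^{a+1}}1/k\ge\frac12$ $(1\le a\le6)$, the first being $\frac7{12}>\frac12$. So $g(U_1)>3$, and $\Lambda_2=2\cdot126=252$. Since $\sum g=\infty$, one can continue forever.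

A *node* is an element of $\bigcup_i\prod_{j<i}U_j$. There are exactly $\Lambda_i$ nodes of length $i$; this is the role of $\Lambda_i$. Since $\Lambda_i\ge1$, (2) gives $2\theta_i(n)\le\theta_i(n+1)$.

**Definition (the forcing $\mathbb E$).** For a node $s$ and $n\le|s|$ let $P_{s,n}$ be the set of pairs $(s,\phi)$ with $\phi\in\prod_j\mathcal P(U_j)$ and
$$g(\phi(j))\le\theta_j(n)\quad\text{for all }j\ge|s|.$$
Let $\mathbb E=\bigcup_{s,n}P_{s,n}$, and put $(s',\phi')\le(s,\phi)$ iff $s\subseteq s'$, $\phi(j)\subseteq\phi'(j)$ for $j\ge|s'|$, and $s'(j)\notin\phi(j)$ for $|s|\le j<|s'|$.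

*Example.* $(\emptyset,\phi)$ with all $\phi(j)=\emptyset$ is in $P_{\emptyset,0}$ and promises nothing. If $A\in\mathcal I_g$ and $g(A\cap U_j)\le1$ for $j\ge|s|$, then $(s,\phi)$ with $\phi(j)=A\cap U_j$ is in $P_{s,0}$ and promises that $y$ will avoid $A$ from $|s|$ on. Promises with $\sum_jg(\phi(j))=\infty$ are allowed too; we shall see in Section 8 where they are needed.

The relation is transitive. If $(s'',\phi'')\le(s',\phi')\le(s,\phi)$ and $|s'|\le j<|s''|$, then $s''(j)\notin\phi'(j)\supseteq\phi(j)$; the other requirements are clear. Two facts carry everything.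

**(a) Lengthening the stem.** If $(s,\phi)\in P_{s,n}$, then $U_{|s|}\not\subseteq\phi(|s|)$, and for each $u\in U_{|s|}\setminus\phi(|s|)$ we have $(s^\frown u,\phi)\in P_{s^\frown u,n}$ and $(s^\frown u,\phi)\le(s,\phi)$. Indeed $g(U_{|s|})>\theta_{|s|}(|s|)\ge\theta_{|s|}(n)\ge g(\phi(|s|))$. The index $n$ does not change.

**(b) Joining promises.** If $(s,\phi)\in P_{s,n}$, $(s,\psi)\in P_{s,n'}$ and $\max(n,n')<|s|$, then $(s,\phi\cup\psi)\in P_{s,\max(n,n')+1}$ extends both, where $(\phi\cup\psi)(j)=\phi(j)\cup\psi(j)$. Indeed, with $N=\max(n,n')$ and $j\ge|s|>N$, the mass is at most $2\theta_j(N)\le\theta_j(N+1)$.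

By (b) each $P_{s,n}$ with $n<|s|$ is linked. By (a) every condition can be extended, with $n$ unchanged, until its stem is longer than $n$. So the countably many linked sets $P_{s,n}$, $n<|s|$, have dense union, and $\mathbb E$ is $\sigma$-linked, hence ccc.

**Lemma 1.** $\mathbb E$ adds an infinite $X\subseteq Y$ with $|X\cap A|<\aleph_0$ for every ground model $A\in\mathcal I_g$.

*Proof.* Let $y$ be the union of the first coordinates of the conditions in the generic filter. Conditions in the filter are compatible, so these stems are comparable, and by (a) and genericity $y\in\prod_jU_j$ is total. Let $X=\{y(j):j\in\omega\}$; it is infinite because the $U_j$ are disjoint. If $(s,\phi)$ is in the filter and $j\ge|s|$, take a common extension in the filter of $(s,\phi)$ and a condition whose stem is longer than $j$; by the definition of the order, $y(j)\notin\phi(j)$.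

Let $A\in\mathcal I_g$, and choose $j_0$ with $g(A\cap U_j)\le1=\theta_j(0)$ for $j\ge j_0$. By (a) any condition in some $P_{s,n}$ can be extended, with $n$ unchanged, so that $|s|\ge j_0$ and $|s|>n$. By (b) with $n'=0$, $(s,(\phi(j)\cup(A\cap U_j))_j)$ is an extension (values below $|s|$ are irrelevant). It forces $y(j)\notin A$ for all $j\ge|s|$, so $X\cap A$ is finite. By density this happens for every $A$. $\square$

## 6. The union over all branches is too large

Now we try to show that $\mathbb E$ keeps a set $A\in\mathcal I_f$ useful. Let $\dot X=\{\dot x_k:k\in\omega\}$ be a name for an infinite subset of $Z$, with the $\dot x_k$ distinct. The natural plan uses that there are only countably many pairs $(s,n)$. For each pair look for finite ground model sets $W_k$ such that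

> every condition in $P_{s,n}$ has an extension forcing $\dot x_k\in W_k$.

If $A\supseteq W_k$ for infinitely many $k$, then no condition in $P_{s,n}$ can force $\dot x_k\notin A$ for all $k\geq k_0$. So $A$ will hit $\dot X$ provided that, for each $(s,n)$, it contains infinitely many $W_k$. The Cohen sets of Section 3 can do this as soon as $f(W_k)\to0$. Conversely, suppose the $W_k$ are pairwise disjoint with $f(W_k)\ge\varepsilon>0$. Then no member of $\mathcal I_f$ contains infinitely many of them. So we need small $W_k$.

The first choice for $W_k$ is the set of all values that $\dot x_k$ can take below stem $s$. Let us see it fail on a concrete pair. The pair is the one that will prove Theorem 2(1).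

**The pair $(g,h)$.** Let $\mathcal I_g$ be tall on $\omega$. By recursion on $i$, given consecutive intervals $U_j$ $(j<i)$ and hence $\Lambda_i$, choose in this order
$$c_i=2^i\Lambda_i^{\,i},\qquad K_i=2^{c_0+\dots+c_i},\qquad\theta_i(0)=1,\quad\theta_i(n+1)=(\Lambda_i+K_i)\,\theta_i(n)\ (n<i),\tag{3}$$
and let $U_i$ be the next interval of $\omega$, nonempty and with $g(U_i)>\theta_i(i)$. This is possible as $\sum g=\infty$. Since $K_i\ge1$, (2) holds. Let $Q_m$ be disjoint sets with $|Q_m|=c_m$, and let $h=1/c_m$ on $Q_m$. Each $Q_m$ has mass $1$ and $c_m\to\infty$, so $\mathcal I_h$ is a tall summable ideal on $\bigsqcup_mQ_m$.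

For $g(n)=1/(n+1)$ we get $c_0=1$, $K_0=2$, $U_0=\{0,1\}$, $\Lambda_1=2$, $c_1=4$, $K_1=2^5$, $\theta_1(1)=34$. The interval $U_1$ needs mass above $34$. Since $\sum_{2^a\le k<2^{a+1}}1/k\le1$, the sum $\frac13+\dots+\frac1N$ exceeds $34$ only when $N\ge2^{34}$, so $|U_1|>2^{33}$ and $c_2=4\,(2|U_1|)^2>2^{70}$. What matters is the interleaving: $c_i$ is chosen before $|U_i|$, and $c_{i+1}$ after it.

**Failure.** Suppose $g\le1$. For $k\ge1$ we have $|U_k|\ge g(U_k)>K_k\ge c_k$, so there is a surjection $\pi_k:U_k\to Q_k$; for $k=0$ there is one because $c_0=1$. Let $\dot x_k=\pi_k(\dot y(k))$. Let $|s|\le k$. The condition in $P_{s,0}$ with empty promises can be extended so that $y(k)$ is any element of $U_k$. So the set of all values of $\dot x_k$ is $W_k=Q_k$. These sets are disjoint of $h$-mass $1$, and no member of $\mathcal I_h$ contains infinitely many of them. This is the exact point where the plan stops: the union over all branches has too much mass.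

**A remedy for low blocks.** We need not serve all branches; it is enough to serve so many that no promise of index $n$ can block them. Color $u\in U_k$ by $\pi_k(u)$, using $c_k\le K_k$ colors. For $n<k$, some color class $C'$ has $g(C')\ge g(U_k)/K_k>\theta_k(k)/K_k\ge\theta_k(k-1)\ge\theta_k(n)$. Let $z$ be its color. A condition in $P_{s,n}$ with $|s|\le k$ can be extended by (a) until its stem has length $k$. Its promise at level $k$ has mass at most $\theta_k(n)<g(C')$, so the stem can be continued by some $u\in C'$, forcing $\dot x_k=z$. So $W_k=\{z\}$ suffices. The price is one step on the scale $\theta_k$, and this is why the ratio of the scale contains the number $K_k$ of colors.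

**A remedy for high blocks.** Suppose instead $\dot x_k=\rho_k(\dot y(k))$ with $\rho_k:U_k\to Q_{k+1}$. Then $\rho_k$ can be injective and coloring is useless. But now the union over all $u\in U_k$ has at most $|U_k|\le\Lambda_{k+1}$ points, each of weight $1/c_{k+1}$. Its mass is at most $\Lambda_{k+1}/c_{k+1}\le2^{-k-1}$, so we can afford the whole union.

In general deciding $\dot x_k$ takes a tree of stems with many levels. The idea is to do both things at every node $t$ of length $i$: color the successors by what happens on the blocks below some bound $m_i$ and pass to one color, and on the blocks from $m_i$ on let the union grow and count. Even if we start from single points, the result is a finite set $W_k$ with some growth allowed in each block. Because the forcing is iterated, we must be able to start again from such finite sets. This dictates the next definitions.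

## 7. Block structures, capturing, and the condition $(\star)$

**Definition (block structure for $f$).** Let $\mathcal I_f$ be a tall summable ideal on $Z$. A block structure consists of a partition $Z=\bigsqcup_mQ_m$ into finite, possibly empty, sets; of reals $\varphi_m\ge\max f{\restriction}Q_m$ ($\varphi_m\ge0$ if $Q_m=\emptyset$); and of a countable set $B$ of functions $\beta:\omega\to[1,\infty)$ which contains the constant $1$, is closed under pointwise products, and satisfies $\sum_m\beta(m)\varphi_m<\infty$ for all $\beta\in B$.

*Example.* For $f(z)=1/(z+2)$ on $\omega$ let $Q_m=\{z:2^m<z+2\le2^{m+1}\}$, so $|Q_m|=2^m$, and let $\varphi_m=2^{-m}$. One may take $B=\{1\}$, or $B=\{(m+1)^r:r\in\omega\}$, since $\sum_m(m+1)^r2^{-m}<\infty$.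

*Example.* For $h$ of Section 6 take $\varphi_m=1/c_m$, $L(m)=\Lambda_m$ and $B=\{L^r:r\in\omega\}$. For $m\ge r$ we have $\Lambda_m^r/c_m=2^{-m}\Lambda_m^{r-m}\le2^{-m}$, so the sums converge.

**Definition ($\preceq$, $\mathbb W$, capturing).** For finite $W\subseteq Z$ write $W\preceq\beta$ if $|W\cap Q_m|\le\beta(m)$ for all $m$. Let $\mathbb W$ be the set of sequences $w=(W_k)_{k\in\omega}$ of finite subsets of $Z$ for which some $\beta\in B$, called a *witness*, satisfies for all $k$
$$W_k\preceq\beta\quad\text{and}\quad W_k\cap\bigcup_{m<k}Q_m=\emptyset .$$
A set $A\subseteq Z$ *captures* $w$ if $W_k\subseteq A$ for infinitely many $k$.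

For $w\in\mathbb W$ with witness $\beta$,
$$f(W_k)\le\sum_{m\ge k}\beta(m)\varphi_m\longrightarrow0\qquad(k\to\infty).\tag{4}$$

*Example.* Let $X\subseteq Z$ be infinite and choose distinct $x_k\in X\setminus\bigcup_{m<k}Q_m$. Then $w=(\{x_k\})_k\in\mathbb W$ with witness $1$, and if $A$ captures $w$ then $A$ hits $X$. In contrast, for $h$ of Section 6, $(Q_k)_k\notin\mathbb W$, since its masses do not tend to $0$, against (4).

**Definition (compatibility $(\star)$).** A level structure for $g$ and a block structure for $f$ satisfy $(\star)$ if for each $n$ there are $i_n\ge n+1$, a nondecreasing unbounded sequence $(m^n_i)_{i\ge i_n}$ in $\omega$, and $\beta_n\in B$ such that for every $i\ge i_n$, every $C\subseteq U_i$ with $g(C)>\theta_i(n+1)$, and every coloring of $C$ with $2^{|\bigcup_{m<m^n_i}Q_m|}$ colors, there is a monochromatic $C'\subseteq C$ with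
$$g(C')>\theta_i(n)\qquad\text{and}\qquad\Lambda_i|C'|\le\beta_n(m)\ \text{ for all }m\in[m^n_i,m^n_{i+1}).$$

The number of colors is the number of subsets of the low part $\bigcup_{m<m_i^n}Q_m$. The second inequality says that the branching we keep is affordable on the blocks $[m^n_i,m^n_{i+1})$. Since $g(U_i)>\theta_i(i)\ge\theta_i(n+1)$ for $i\ge i_n$, we may take $C=U_i$. The resulting $C'$ has positive mass, so it is nonempty, and we get also
$$\Lambda_i\le\beta_n(m)\quad\text{for all }i\ge i_n,\ m\in[m^n_i,m^n_{i+1}).\tag{5}$$

*Example: the pair $(g,h)$ of Section 6 satisfies $(\star)$*, with $i_n=n+1$, $m^n_i=i+1$, $\beta_n=L$. Indeed $|Q_0\cup\dots\cup Q_i|=c_0+\dots+c_i$, so there are $K_i$ colors. If $g(C)>\theta_i(n+1)\ge K_i\theta_i(n)$, some color class $C'$ has $g(C')>\theta_i(n)$. Moreover $\Lambda_i|C'|\le\Lambda_i|U_i|=\Lambda_{i+1}=L(i+1)$, and $[m^n_i,m^n_{i+1})=\{i+1\}$.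

With all parameters fixed (including $i_n,m_i^n,\beta_n$), the notions of this section are absolute between transitive models. Each clause of $(\star)$ concerns finite sets, and membership in $\mathbb W$ quantifies over the fixed countable set $B$. We keep $B$ fixed when passing to extensions, while $\mathbb W$ and $\mathbb E$ are recomputed there.

## 8. One step: $\mathbb E$ preserves capturing

**Lemma 2.** Suppose the level structure for $g$ and the block structure for $f$ satisfy $(\star)$. Let $\dot w=(\dot W_k)_k$ be an $\mathbb E$-name for a member of $\mathbb W$. Then there is a countable $\mathcal S\subseteq\mathbb W$ in the ground model such that every ground model $A\subseteq Z$ capturing all members of $\mathcal S$ satisfies $\Vdash_{\mathbb E}$ "$A$ captures $\dot w$".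

*Proof.* Fix $\beta\in B$ and $k,n\in\omega$ until the last step.

**Step 1: good nodes and the set $\mathcal R$.** The purpose is to single out the stems from which $\dot W_k$ can be decided along many branches.

Call a node $t$ *good* if for some $n'<|t|$ there are $(t,\psi_t)\in P_{t,n'}$ and a finite $D_t\preceq\beta$ with $D_t\cap\bigcup_{m<k}Q_m=\emptyset$ and $(t,\psi_t)\Vdash\dot W_k=D_t$. Fix such $\psi_t,D_t$ for each good $t$. Let $\mathcal R=\mathcal R^\beta_{k,n}$ be the least set of nodes that contains all good nodes and satisfies the rule
$$|t|\ge n+1\ \text{ and }\ g(\{u\in U_{|t|}:t^\frown u\in\mathcal R\})>\theta_{|t|}(n+1)\ \Longrightarrow\ t\in\mathcal R.\tag{6}$$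

**Step 2: stems of relevant conditions are in $\mathcal R$.** The purpose is to know that the set $\mathcal R$ is large enough.

*Claim 1. If $(s,\phi)\in P_{s,n}$, $n+2\le|s|$, and $(s,\phi)\Vdash$ "$\beta$ is a witness for $\dot w$", then $s\in\mathcal R$.*

Suppose $s\notin\mathcal R$. We build a promise that keeps the generic branch out of $\mathcal R$ forever. For $j\ge|s|$ let $\phi^*(j)$ be the union of $\phi(j)$ and all sets $\{u\in U_j:t^\frown u\in\mathcal R\}$ with $|t|=j$ and $t\notin\mathcal R$; for $j<|s|$ let $\phi^*(j)=\phi(j)$. There are at most $\Lambda_j$ such $t$. By (6) each of these sets has $g$-mass at most $\theta_j(n+1)$, because $j\ge n+1$. So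
$$g(\phi^*(j))\le\theta_j(n)+\Lambda_j\theta_j(n+1)\le(1+\Lambda_j)\theta_j(n+1)\le\theta_j(n+2),$$
where the last inequality is (2) and uses $n+1<j$. As $n+2\le|s|$, $(s,\phi^*)\in P_{s,n+2}$, and $(s,\phi^*)\le(s,\phi)$.

Take $(t,\psi)\le(s,\phi^*)$ deciding $\dot W_k=D'$. By (a) we may assume $(t,\psi)\in P_{t,n'}$ with $n'<|t|$. Since $\beta$ is forced to be a witness, $D'\preceq\beta$ and $D'\cap\bigcup_{m<k}Q_m=\emptyset$. So $t$ is good, and $t\in\mathcal R$. On the other hand $t{\restriction}|s|=s\notin\mathcal R$. If $|s|\le j<|t|$ and $t{\restriction}j\notin\mathcal R$, then $t(j)\notin\phi^*(j)$ gives $t{\restriction}(j+1)\notin\mathcal R$. By induction $t\notin\mathcal R$, a contradiction.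

This is where we need promises that are not in $\mathcal I_g$. The sets $\phi^*(j)$ are bounded by $\theta_j(n+2)$ at each level, and nothing makes $\sum_jg(\phi^*(j))$ finite. It is also the reason for the factor $1+\Lambda_i$ in (2).

**Step 3: finite trees.** The purpose is to turn membership in $\mathcal R$ into a finite object.

*Claim 2. If $s\in\mathcal R$ and $|s|\ge n+1$, there is a finite tree $T$ of nodes with root $s$ whose leaves are good and such that for each non-leaf $t\in T$ the set $C_t=\{u:t^\frown u\in T\}$ has $g(C_t)>\theta_{|t|}(n+1)$.*

Let $\mathcal R'$ be the set of nodes $t$ which are good, or have $|t|\ge n+1$ and such a finite tree with root $t$. It contains all good nodes. A good node of length at least $n+1$ has the one-point tree, so every node of $\mathcal R'$ of length at least $n+1$ has a tree. We check that $\mathcal R'$ is closed under (6). Let $|t|\ge n+1$ and suppose $C=\{u:t^\frown u\in\mathcal R'\}$ has $g(C)>\theta_{|t|}(n+1)$. Each $t^\frown u$, $u\in C$, has a tree $T_u$, and $\{t\}\cup\bigcup_{u\in C}T_u$ is a tree as required with root $t$. It is finite because $U_{|t|}$ is finite. So $t\in\mathcal R'$.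 By leastness $\mathcal R\subseteq\mathcal R'$, and the claim follows.

**Step 4: thinning the tree.** The purpose is to find one set $W$, small in the sense of $\preceq$, that serves all conditions in $P_{s,n}$.

*Claim 3. If $s\in\mathcal R$ and $|s|\ge i_n+1$, there is a finite $W\preceq\beta_n\beta$ with $W\cap\bigcup_{m<k}Q_m=\emptyset$ such that every $(s,\phi')\in P_{s,n}$ has an extension forcing $\dot W_k\subseteq W$.*

Note $|s|\ge n+2$. Take $T$ from Claim 2 and write $m_i=m^n_i$. Going from the leaves to the root, define $W_t$ for $t\in T$, and $C'_t\subseteq C_t$ for non-leaves, as follows.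

- For a leaf $t$ put $W_t=D_t$.
- For a non-leaf $t$ with $|t|=i$, color $u\in C_t$ by the set $W_{t^\frown u}\cap\bigcup_{m<m_i}Q_m$. There are at most $2^{|\bigcup_{m<m_i}Q_m|}$ colors, $i\ge i_n$, and $g(C_t)>\theta_i(n+1)$. Let $C'_t$ be the monochromatic set given by $(\star)$, and let $W_t=\bigcup_{u\in C'_t}W_{t^\frown u}$.

By monochromaticity, for a non-leaf $t$ with $|t|=i$ and $u\in C'_t$,
$$W_t\cap Q_m=W_{t^\frown u}\cap Q_m\qquad\text{for all }m<m_i.\tag{7}$$
Let $T'\subseteq T$ be the tree with root $s$ in which the successors of a non-leaf $t$ are the $t^\frown u$, $u\in C'_t$. Let $W=W_s$. It is the union of the sets $D_t$ over the leaves $t$ of $T'$, so it is finite and disjoint from $\bigcup_{m<k}Q_m$.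

*Low blocks.* If $t\in T'$ and $m<m_{|t|}$, then
$$|W_t\cap Q_m|\le\beta(m).\tag{8}$$
Indeed, follow $T'$ from $t$ up to a leaf $t'$. At each node on the way $m$ is below the bound in (7), since $(m_i)$ is nondecreasing. So $W_t\cap Q_m=W_{t'}\cap Q_m=D_{t'}\cap Q_m$, and $D_{t'}\preceq\beta$. With $t=s$ and $\ell=|s|$ this gives $|W\cap Q_m|\le\beta(m)\le\beta_n(m)\beta(m)$ for $m<m_\ell$.

*High blocks.* Let $m\ge m_\ell$. As $(m_i)$ is nondecreasing and unbounded, there is $i\ge\ell$ with $m_i\le m<m_{i+1}$. Let $\Delta$ be the set of nodes of $T'$ that have length $i+1$ or are leaves of length at most $i$. Every leaf of $T'$ is in $\Delta$ or extends an element of $\Delta$ of length $i+1$. So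
$$W\cap Q_m=\bigcup_{t\in\Delta}(W_t\cap Q_m).$$
Each set on the right has size at most $\beta(m)$: for $|t|=i+1$ by (8), as $m<m_{i+1}$, and for leaves because $D_t\preceq\beta$.

It remains to count $\Delta$. The leaves of $T'$ of length at most $i$ together with the non-leaves of $T'$ of length $i$ form an antichain of nodes, no one extending another. Choose for each an extension of length $i$ among all nodes. These extensions are pairwise distinct, so the antichain has at most $\Lambda_i$ elements. A leaf in it contributes itself to $\Delta$, and a non-leaf $t$ contributes its $|C'_t|$ successors; this exhausts $\Delta$. So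
$$|\Delta|\le\Lambda_i\cdot\max\bigl(1,\max_t|C'_t|\bigr)\le\beta_n(m),$$
where $t$ ranges over the non-leaves of $T'$ of length $i$. The last inequality is $(\star)$ together with (5), since $i\ge\ell\ge i_n$ and $m\in[m_i,m_{i+1})$. Hence $|W\cap Q_m|\le\beta_n(m)\beta(m)$, and $W\preceq\beta_n\beta$.

*Extension property.* Let $(s,\phi')\in P_{s,n}$. For each non-leaf $t\in T'$ we have $g(C'_t)>\theta_{|t|}(n)\ge g(\phi'(|t|))$, so some $u\in C'_t$ is not in $\phi'(|t|)$. Hence we can walk in $T'$ from $s$ to a leaf $t$ with $t(j)\notin\phi'(j)$ for $|s|\le j<|t|$. Then $(t,\phi')\in P_{t,n}$ extends $(s,\phi')$. Also $n<|t|$, and $(t,\psi_t)\in P_{t,n'}$ with $n'<|t|$. By (b), $(t,\phi'\cup\psi_t)$ extends both, and it forces $\dot W_k=D_t\subseteq W$. This proves Claim 3.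

**Step 5: the countable set $\mathcal S$.** The purpose is to collect the sets $W$ into sequences and conclude.

For each triple $(s,n,\beta)$ with $|s|\ge i_n+1$ and $s\in\mathcal R^\beta_{k,n}$ for all $k$, let $w^{s,n,\beta}=(W_k)_k$, where $W_k$ is given by Claim 3 for $k$. It lies in $\mathbb W$ with witness $\beta_n\beta\in B$. This is why $B$ is closed under products. Let $\mathcal S$ be the set of all these sequences. It is countable, since there are countably many nodes and $B$ is countable.

Suppose $A$ captures all members of $\mathcal S$, but some condition forces that $A$ does not capture $\dot w$. Extend it to $p=(s,\phi)\in P_{s,n}$ which decides a witness $\beta$ for $\dot w$ and a $k_0$ with $p\Vdash\forall k\ge k_0\ \dot W_k\not\subseteq A$. By (a), keeping $n$, we may take $|s|\ge i_n+1\ge n+2$. By Claim 1, $s\in\mathcal R^\beta_{k,n}$ for all $k$, so $w^{s,n,\beta}=(W_k)_k\in\mathcal S$. Choose $k\ge k_0$ with $W_k\subseteq A$. By Claim 3 some extension of $p$ forces $\dot W_k\subseteq W_k\subseteq A$, a contradiction. $\square$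

## 9. $\kappa$-good forcings and finite support iterations

**Definition ($\kappa$-good).** Fix a block structure for $f$. A forcing $P$ is $\kappa$-good if for every $P$-name $\dot w$ for a member of $\mathbb W$ there is a ground model $\mathcal S\subseteq\mathbb W$ with $|\mathcal S|<\kappa$ such that every ground model $A\subseteq Z$ capturing all members of $\mathcal S$ satisfies $\Vdash_P$ "$A$ captures $\dot w$".

*Examples.* The trivial forcing is $\kappa$-good: take $\mathcal S=\{w\}$. By Lemma 2, $\mathbb E$ is $\kappa$-good whenever $(\star)$ holds, with $\mathcal S$ even countable.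

**Lemma 3.**

1. If $|P|<\kappa$, then $P$ is $\kappa$-good.
2. A finite support iteration of ccc $\kappa$-good forcings is $\kappa$-good.

*Proof of 1.* We guess $\dot w$ once below each condition. For $p\in P$ choose $p\ge p_0\ge p_1\ge\cdots$ with $p_0$ deciding a witness and $p_{k+1}\Vdash\dot W_k=W^p_k$. Since $p_{k+1}\le p_0$, the sets $W^p_k$ obey the decided witness, so $w^p=(W^p_k)_k\in\mathbb W$. Let $\mathcal S=\{w^p:p\in P\}$; it has size $<\kappa$. Suppose $A$ captures all of $\mathcal S$ and $p\Vdash\forall k\ge k_0\ \dot W_k\not\subseteq A$. Choose $k\ge k_0$ with $W^p_k\subseteq A$. Then $p_{k+1}\le p$ forces $\dot W_k=W_k^p\subseteq A$, a contradiction.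

*Proof of 2.* By induction on the length. Length $0$ is the trivial forcing.

**Successor step: composing two good forcings.** Let $P$ be ccc and $\kappa$-good, let $\Vdash_P$ "$\dot Q$ is $\kappa$-good", and let $\dot w$ be a $P*\dot Q$-name for a member of $\mathbb W$. In $V^P$ there is a set $\dot{\mathcal S}$ of size $<\kappa$ as in the definition for $\dot Q$ and $\dot w$. We may take it nonempty, since adding the sequence of empty sets does no harm. By ccc its size has only countably many possible values, all below the regular uncountable $\kappa$. So there is a fixed $\nu<\kappa$ with $\dot{\mathcal S}=\{\dot w_\zeta:\zeta<\nu\}$, repetitions allowed. Apply $\kappa$-goodness of $P$ to each $\dot w_\zeta$ and let $\mathcal S$ be the union of the resulting $\nu$ sets, each of size $<\kappa$; then $|\mathcal S|<\kappa$. If $A$ captures all of $\mathcal S$, then $P$ forces that $A$ captures every $\dot w_\zeta$, and hence that $\dot Q$ forces that $A$ captures $\dot w$.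

**Limit step, $\operatorname{cf}\delta>\omega$: nothing new appears.** A sequence of finite subsets of the countable set $Z$ is coded by a subset of $\omega$. By fact 3 of Section 4, applied to a nice name, $\dot w$ is equivalent to a $P_\alpha$-name for some $\alpha<\delta$. Membership in $\mathbb W$ and capturing are absolute, so the set $\mathcal S$ given by goodness of $P_\alpha$ works for $P_\delta$.

**Limit step, $\operatorname{cf}\delta=\omega$: guessing from below.** Let $\delta=\sup_n\delta_n$ with $\delta_n<\delta$ increasing. In $V[G_{\delta_n}]$ choose a decreasing sequence $q_0\ge q_1\ge\cdots$ in the quotient $P_\delta/G_{\delta_n}$ with $q_0$ deciding a witness and $q_{k+1}\Vdash\dot W_k=W^n_k$. As in part 1, $w^n=(W^n_k)_k\in\mathbb W$. Let $\dot w^n$ be a $P_{\delta_n}$-name for it and let $\mathcal S_n$ be given by goodness of $P_{\delta_n}$. Put $\mathcal S=\bigcup_n\mathcal S_n$, which has size $<\kappa$.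

Suppose $A$ captures all of $\mathcal S$ and $p\in P_\delta$ forces $\dot W_k\not\subseteq A$ for all $k\ge k_0$. By finite supports $p\in P_{\delta_n}$ for some $n$. Let $G_{\delta_n}\ni p$ be generic. Then $A$ captures $w^n$, so $W^n_k\subseteq A$ for some $k\ge k_0$. In an extension $V[G_\delta]$ with $G_\delta\supseteq G_{\delta_n}$ and $q_{k+1}\in G_\delta$ we have $\dot W_k=W^n_k\subseteq A$, although $p\in G_\delta$. This is a contradiction. $\square$

## 10. The model

**Theorem A.** Let $\mathcal G$ be a (possibly empty) set of at most $\lambda$ level structures and $\mathcal F$ a set of block structures, such that $(\star)$ holds for every pair from $\mathcal G\times\mathcal F$. Then there is a ccc extension in which $\mathfrak c=\lambda$, $\operatorname{cov}^*(\mathcal I_g)=\lambda$ for all $g$ from $\mathcal G$, and $\operatorname{cov}^*(\mathcal I_f)=\kappa$ for all $f$ from $\mathcal F$.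

*Proof.*

**Step 1: Cohen sets that capture.** The purpose is to prepare the future covering families. Let $V_1=V[c_\alpha:\alpha<\kappa]$ be obtained by adding $\kappa$ Cohen reals $c_\alpha\in\omega^\omega$ with finite supports. In $V_1$ we still have $\lambda^{<\kappa}=\lambda$. Indeed the poset is ccc of size $\kappa$, so for infinite $\mu<\kappa$ a function $\mu\to\lambda$ has a name given by $\mu$ many countable antichains labeled by elements of $\lambda$, and there are at most $((\kappa\cdot\lambda)^{\omega})^{\mu}=\lambda^\mu=\lambda$ of these.

For $f$ from $\mathcal F$ fix in $V$ the enumerations $e^f_j$ of Section 3, and put $A_{\alpha,f}=\bigcup_je^f_j(c_\alpha(j))\in\mathcal I_f$. If $c_\alpha$ is Cohen over a model $N\supseteq V$, then $A_{\alpha,f}$ captures every $w=(W_k)_k\in\mathbb W\cap N$. Indeed, given a condition $\sigma\in\omega^r$, by (4) there are arbitrarily large $k$ with $f(W_k)<2^{-r}$; for such $k$ extend $\sigma$ by the value $v$ with $e^f_r(v)=W_k$.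

Let $\mathcal S\subseteq\mathbb W$ in $V_1$ have size $<\kappa$. An enumeration of $\mathcal S$ in type $\nu<\kappa$ is coded by a subset of $\nu\times\omega$, and a nice name for it uses at most $|\nu|\cdot\aleph_0<\kappa$ conditions. So $\mathcal S\subseteq V[c_\gamma:\gamma\in a]$ for some $a\subseteq\kappa$ in $V$ with $|a|<\kappa$. For $\alpha\in\kappa\setminus a$ the real $c_\alpha$ is Cohen over this model, hence
$$A_{\alpha,f}\text{ captures all members of }\mathcal S.\tag{9}$$

**Step 2: the iteration.** The purpose is to destroy each $\mathcal I_g$ and also to get $\mathrm{MA}_{<\kappa}$, which gives the lower bound $\kappa$ for $\operatorname{cov}^*(\mathcal I_f)$. Over $V_1$ let $P_\lambda$ be a finite support iteration of length $\lambda$ in which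

- (i) for each $g$ from $\mathcal G$, $\mathbb E_g$, the forcing of Section 5 for the given level structure as computed at that stage, is used cofinally often;
- (ii) Cohen forcing $\omega^{<\omega}$ is used cofinally often;
- (iii) for all $\alpha<\lambda$ and $\mu<\kappa$, every nice $P_\alpha$-name for a partial order on $\mu$ is considered at cofinally many stages; at such a stage that partial order is used if it is ccc there, and trivial forcing otherwise.

We check that such a bookkeeping exists. By induction on $\alpha\le\lambda$, $P_\alpha$ is ccc, has a dense subset of size at most $\lambda$, and forces $\mathfrak c\le\lambda$. All iterands are ccc, so $P_\alpha$ is ccc. For $\beta<\alpha$ the iterand at $\beta$ has size at most $\lambda$: an element of $\mathbb E_g$ is coded by a real and $\mathfrak c\le\lambda$ at stage $\beta$, and the other kinds have size less than $\lambda$. So we may take its underlying set to be a subset of $\lambda$. Up to equivalence there are at most $\lambda^\omega=\lambda$ many $P_\beta$-names for elements of $\lambda$. So, up to equivalence, there are at most $\lambda$ conditions in $P_\alpha$,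 by finite supports. Then there are at most $\lambda^\omega=\lambda$ nice names for subsets of $\omega$, and $P_\alpha$ forces $\mathfrak c\le\lambda$. Likewise, for $\alpha<\lambda$ and $\mu<\kappa$ there are at most $\lambda^{<\kappa}=\lambda$ nice $P_\alpha$-names for partial orders on $\mu$. For each $\alpha<\lambda$ we thus have a list of at most $\lambda$ tasks (the $g$ from $\mathcal G$, Cohen forcing, and these names). A function $b:\lambda\to\lambda\times\lambda$ that takes each value cofinally often, used at stage $\beta$ to treat task $\xi$ of list $\alpha$ if $b(\beta)=(\alpha,\xi)$ and $\alpha\le\beta$, does the bookkeeping. Stages at which no task is assigned use trivial forcing.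

Let $V_2$ be the final model. It is a ccc extension of $V$. By (ii) and the regularity of $\lambda$ there are at least $\lambda$ reals in $V_2$, so $\mathfrak c=\lambda$.

**Step 3: $V_2\models\mathrm{MA}_{<\kappa}$.** Given a ccc poset and $\nu<\kappa$ dense sets, pass to a subposet of size at most $\max(|\nu|,\omega)<\kappa$ that is closed under chosen common extensions of compatible pairs and under chosen extensions into the dense sets. Incompatible elements of the subposet are incompatible in the whole poset, so it is ccc. The traces of the dense sets are dense in it, and a filter on the subposet generates a filter on the whole. So we may assume that the poset $R$ has as underlying set an ordinal $\mu<\kappa$. Since $\lambda>\kappa$ is regular, $R$ and the dense sets, coded by a subset of an ordinal below $\kappa$, lie in $V_1^{P_\alpha}$ for some $\alpha<\lambda$. $R$ is considered at some stage $\ge\alpha$. There it is ccc, because an uncountable antichain would remain one in $V_2$. So that stage adds a filter meeting all the dense sets.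

**Step 4: $\operatorname{cov}^*(\mathcal I_g)=\lambda=\mathfrak c$.** Fewer than $\lambda$ members of $\mathcal I_g$ in $V_2$ all lie in some $V_1^{P_\alpha}$, $\alpha<\lambda$, by fact 3 of Section 4 and the regularity of $\lambda$. By Lemma 1, applied at a later stage using $\mathbb E_g$, some infinite set meets each of them in a finite set. So they do not cover, and $\lambda\le\operatorname{cov}^*(\mathcal I_g)\le\mathfrak c=\lambda$.

**Step 5: $\operatorname{cov}^*(\mathcal I_f)\ge\kappa$.** By Step 3 and the Martin–Solovay theorem $\operatorname{add}(\mathcal N)\ge\kappa$, and $\operatorname{add}(\mathcal N)\le\operatorname{cov}^*(\mathcal I_f)$ by (1).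

**Step 6: $\operatorname{cov}^*(\mathcal I_f)\le\kappa$.** Here the preservation work is used. All iterands are $\kappa$-good for $f$: those of kind (i) by Lemma 2 applied in the model at that stage, as $(\star)$ is absolute, and the others by Lemma 3(1). By Lemma 3(2), $P_\lambda$ is $\kappa$-good over $V_1$. Let $X\subseteq Z$ be infinite in $V_2$. Choose distinct $x_k\in X\setminus\bigcup_{m<k}Q_m$. Then $w=(\{x_k\})_k\in\mathbb W$ with witness $1$. Let $\dot w$ be a name for $w$, forced to be in $\mathbb W$, and let $\mathcal S\in V_1$ be as in the definition of goodness. By (9) some $A_{\alpha,f}$ captures all members of $\mathcal S$. Hence it captures $w$, so $x_k\in A_{\alpha,f}$ for infinitely many $k$ and $|A_{\alpha,f}\cap X|=\aleph_0$. Thus $\{A_{\alpha,f}:\alpha<\kappa\}\subseteq\mathcal I_f$ is covering. $\square$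

## 11. Pairs satisfying $(\star)$: Theorems 1 and 2

**Proof of Theorem 2(1).** We may assume that $\mathcal J=\mathcal I_g$ lives on $\omega$. Sections 6 and 7 gave, from $g$, a level structure for $g$, a tall summable ideal $\mathcal I_h$ with a block structure, and the verification of $(\star)$. Apply Theorem A with $\mathcal G=\{g\}$, $\mathcal F=\{h\}$. $\square$

**Proof of Theorem 2(2).** Now $\mathcal J=\mathcal I_f$ on $\omega$ is given and must keep the small value, so we build $g$ to suit $f$. The earlier trick, making the blocks of the small side huge after the level is known, is not available, because the blocks are given. Instead we choose the bounds $m^n_i$ so far out that $2^{m^n_i/(i+1)}$ exceeds what we must pay, and we keep $C'$ as small as possible.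

**Step 1: blocks.** The purpose is to put $f$ in a convenient form. Replace $f(n)$ by $\max(f(n),2^{-n})$. This lies between $f(n)$ and $f(n)+2^{-n}$, so the ideal does not change. Then change finitely many values, which again does not change the ideal. By tallness we may so assume $0<f<1$. Let
$$Q_m=\{z:2^{-m-1}\le f(z)<2^{-m}\},\qquad\varphi_m=2^{-m}.$$
These sets partition $\omega$ and are finite by tallness.

**Step 2: levels.** The purpose is to define $g$ together with the bounds $m^n_i$. By recursion on $i$, given $\Lambda_i$, let $c_i=i+2$ and $\theta_i(0)=1$. For $n<i$, given the integer $\theta_i(n)$, choose $m^n_i\in\omega$ with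
$$m^n_i>m^n_{i-1}\ (\text{if }i\ge n+2),\qquad2^{\,m^n_i/(i+1)}\ge\Lambda_i\,(c_i\theta_i(n)+1),\tag{10}$$
and put $K_{i,n}=2^{|\bigcup_{m<m^n_i}Q_m|}$ and $\theta_i(n+1)=(\Lambda_i+K_{i,n})\,\theta_i(n)$. Let $U_i$ be a new set of size $c_i\theta_i(i)+1$, and let $g=1/c_i$ on $U_i$. Then $g(U_i)=\theta_i(i)+1/c_i>\theta_i(i)$, and (2) holds. Each $U_i$ has mass more than $1$, so $\sum g=\infty$, and $\mathcal I_g$ is tall because $c_i\to\infty$.

**Step 3: the set $B$.** The purpose is to provide the functions $\beta_n$. For each $n$ let
$$\beta_n(m)=\begin{cases}2^{m/(i+1)}&\text{if }m^n_i\le m<m^n_{i+1},\ i\ge n+1,\\1&\text{if }m<m^n_{n+1}.\end{cases}$$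
Let $B$ be the set of finite products of the $\beta_n$, including the empty product $1$. It is countable and closed under products. As $m\to\infty$ the index $i$ with $m^n_i\le m<m^n_{i+1}$ tends to infinity, so $\beta_n(m)=2^{o(m)}$. Hence each $\beta\in B$ satisfies $\beta(m)=2^{o(m)}$. Then $\beta(m)\le2^{m/2}$ for large $m$, and $\sum_m\beta(m)2^{-m}<\infty$. So we have a block structure for $f$.

**Step 4: $(\star)$ holds with $i_n=n+1$.** By (10) the sequence $(m^n_i)_{i\ge n+1}$ is strictly increasing, hence unbounded. Let $g(C)>\theta_i(n+1)\ge K_{i,n}\theta_i(n)$, where $C\subseteq U_i$ is colored with $K_{i,n}$ colors. Some class has $g$-mass $>\theta_i(n)$, so it has more than $c_i\theta_i(n)$ elements. Let $C'$ be a subset of it with exactly $c_i\theta_i(n)+1$ elements. Then $g(C')=\theta_i(n)+1/c_i>\theta_i(n)$, and by (10), for $m\in[m^n_i,m^n_{i+1})$,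
$$\Lambda_i|C'|\le2^{m^n_i/(i+1)}\le2^{m/(i+1)}=\beta_n(m).$$
Apply Theorem A with $\mathcal G=\{g\}$, $\mathcal F=\{f\}$. $\square$

**Proof of Theorem 1.** Apply Theorem 2, for instance with $\mathcal J=\mathcal I_{1/n}$. For the last sentence start from a model of GCH and take $\kappa=\aleph_1$, $\lambda=\aleph_2$. $\square$

## 12. Almost disjoint index sets: Theorem 3

We now use one sequence of finite sets $U_i$ both as levels and as blocks, and let $E\subseteq\omega$ select which of them to use. If $E\cap F$ is finite, a level $U_i$ of $F$ is, from some point on, not a block of $E$. The mass lost on level $i$ then has to be paid only on blocks with index greater than $i$.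

**Step 1: the ideals.** Define recursively
$$\Lambda_i=\prod_{j<i}d_j,\quad c_i=2^i\max(\Lambda_i,2)^i,\quad K_i=2^{d_0+\dots+d_{i-1}},\quad\theta_i(0)=1,\quad\theta_i(n+1)=(\Lambda_i+K_i)\theta_i(n)\ (n<i),\quad d_i=c_i\theta_i(i)+1 .$$
Let $(U_i)_i$ be disjoint with $|U_i|=d_i$. For infinite $E\subseteq\omega$ let $\mathcal I_E$ be the ideal on $\bigcup_{i\in E}U_i$ given by the weight $1/c_i$ on $U_i$. Each $U_i$ has mass $d_i/c_i=\theta_i(i)+1/c_i>1$, so the total mass is infinite and $\mathcal I_E$ is a summable ideal. It is tall since $c_i\to\infty$.

Fix an almost disjoint $\mathcal E$ and $\Gamma\subseteq\mathcal E$.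

**Step 2: level structures for $F\in\Gamma$.** These ideals are to be destroyed. Let $F=\{i_0<i_1<\cdots\}$. The levels are $U^F_j=U_{i_j}$, with $\theta^F_j(n)=\theta_{i_j}(n)$ for $n\le j\le i_j$. Then $\Lambda^F_j=\prod_{l<j}d_{i_l}\le\Lambda_{i_j}$, since the $i_l$ $(l<j)$ are distinct numbers below $i_j$. Condition (2) holds, since
$$\theta_{i_j}(n+1)=(\Lambda_{i_j}+K_{i_j})\theta_{i_j}(n)\ge(1+\Lambda^F_j)\theta_{i_j}(n),\qquad d_{i_j}/c_{i_j}>\theta_{i_j}(i_j)\ge\theta_{i_j}(j).$$

**Step 3: block structures for $E\in\mathcal E\setminus\Gamma$.** These ideals are to keep the value $\kappa$. Take $Q_m=U_m$, $\varphi_m=1/c_m$ for $m\in E$, and $Q_m=\emptyset$, $\varphi_m=0$ for $m\notin E$. Let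
$$\beta_E(m)=\begin{cases}\Lambda_m&\text{if }m\in E,\\\Lambda_{m+1}&\text{if }m\notin E,\end{cases}\qquad B=\{\beta_E^r:r\in\omega\}.$$
For all $r$, $\sum_m\beta_E(m)^r\varphi_m=\sum_{m\in E}\Lambda_m^r/c_m<\infty$, because $\Lambda_m^r\le\max(\Lambda_m,2)^m$ and so $\Lambda_m^r/c_m\le2^{-m}$ for $m\ge r$. The larger values of $\beta_E$ off $E$ cost nothing, since there $\varphi_m=0$.

**Step 4: $(\star)$ for $F\in\Gamma$, $E\in\mathcal E\setminus\Gamma$.** Here almost disjointness enters. Since $E\ne F$, the set $E\cap F$ is finite, so there is $j^*$ such that $i_j\notin E$ for $j\ge j^*$. The roles of "$i$" and "$i_n$" in $(\star)$ are played by $j$ and $\max(n+1,j^*)$. Put $m^n_j=i_j$ for $j\ge\max(n+1,j^*)$ and $\beta_n=\beta_E$. The sequence is strictly increasing.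

Let $C\subseteq U_{i_j}$ have mass $>\theta_{i_j}(n+1)\ge K_{i_j}\theta_{i_j}(n)$. The number of colors is $2^{|\bigcup_{m<i_j}Q_m|}\le2^{d_0+\dots+d_{i_j-1}}=K_{i_j}$, so there is a color class $C'$ of mass $>\theta_{i_j}(n)$. Also
$$\Lambda^F_j|C'|\le\Lambda_{i_j}d_{i_j}=\Lambda_{i_j+1}.$$
Let $m\in[i_j,i_{j+1})$. If $m\in E$, then $m\ne i_j$, so $m\ge i_j+1$ and $\Lambda_{i_j+1}\le\Lambda_m=\beta_E(m)$. If $m\notin E$, then $\Lambda_{i_j+1}\le\Lambda_{m+1}=\beta_E(m)$. So $(\star)$ holds.

**Step 5: the extension.** It remains to apply the model theorem. We have $|\Gamma|\le2^{\aleph_0}\le\lambda^{<\kappa}=\lambda$. So Theorem A applies with $\mathcal G$ the set of level structures for $F\in\Gamma$ (empty if $\Gamma=\emptyset$) and $\mathcal F$ the set of block structures for $E\in\mathcal E\setminus\Gamma$. It gives a ccc extension with $\mathfrak c=\lambda$, $\operatorname{cov}^*(\mathcal I_E)=\lambda$ for $E\in\Gamma$, and $\operatorname{cov}^*(\mathcal I_E)=\kappa$ for $E\in\mathcal E\setminus\Gamma$. This proves Theorem 3. $\square$
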